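\title{Isochronous centers of Kukles homogeneous systems}

\begin{abstract}
We consider the planar systems $\dot x=-y$, $\dot y=x+Q(x,y)$, where $Q$ is a nonzero real homogeneous polynomial of degree $n\ge 2$. We prove that the origin is an isochronous center if and only if $n$ is even, $n\ge 4$, and $Q=\lambda x^{n-3}y(x^2+y^2)$ with $\lambda\ne 0$. This confirms, in all degrees, the conjectured classification of these centers. The proof uses only four conditions computed at the origin. The rest of the information comes from infinity: the periodic orbits are followed until they become unbounded, the time they spend at large $|y|$ forces $x^{n-3}$ to divide $Q$, and an analytic continuation of the orbits through $y=\infty$ determines the remaining coefficients.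
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{Kukles homogeneous system} of degree $n\ge2$ is a planar system
\begin{equation}\label{eq:sys}
\dot x=-y,\qquad \dot y=x+Q(x,y),
\end{equation}
where $Q(x,y)=\sum_{j=0}^n c_jx^jy^{n-j}$ is a real homogeneous polynomial of degree $n$ and $Q\not\equiv0$. It is the first-order form of the equation $\ddot x+x+Q(x,-\dot x)=0$, a harmonic oscillator perturbed by a force of a single degree. The origin is a \emph{center} if all orbits in a punctured neighborhood of it are closed, and the center is \emph{isochronous} if these closed orbits all have the same period. In terms of the oscillator, small motions are periodic and their frequency does not depend on the amplitude. The linear center $Q\equiv0$ has this property and is excluded throughout. The question is which nonlinear forces $Q$ preserve it.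

Call two systems \emph{equivalent} if one is carried to the other by a linear change of $(x,y)$ together with a constant rescaling of $t$. For an integer $m\ge1$ consider
\begin{equation}\label{eq:model}
\dot x=-y,\qquad \dot y=x+x^{2m-1}y\,(x^2+y^2),
\end{equation}
a system of the form \eqref{eq:sys} of degree $n=2m+2$. The following cases are known: for $n=2,3,5,7$ the origin of \eqref{eq:sys} is never an isochronous center, and for $n=4$ system \eqref{eq:model} with $m=1$ is, up to equivalence, the only system \eqref{eq:sys} with an isochronous center at the origin. Conjecture~2 of \cite{source} asks whether this pattern holds in every degree, odd or even: if the origin of \eqref{eq:sys} is an isochronous center, must $n$ equal $2m+2$ for some $m\ge1$, and must \eqref{eq:sys} be equivalent to \eqref{eq:model} with this $m$? We prove that the answer is yes, in the following sharper form.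

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $Q\not\equiv0$ be a real homogeneous polynomial of degree $n$. The origin of \eqref{eq:sys} is an isochronous center if and only if $n$ is even, $n\ge4$, and
\[
Q(x,y)=\lambda\,x^{n-3}y\,(x^2+y^2)\qquad\text{for some }\lambda\in\mathbb R\setminus\{0\}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
If the origin of \eqref{eq:sys} is an isochronous center, then $n=2m+2$ for some integer $m\ge1$, and \eqref{eq:sys} is equivalent to \eqref{eq:model} with this $m$.
\end{corollary}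

\begin{proof}
By Theorem~\ref{thm:main}, $n=2m+2$ and $n-1$ is odd, so there is a real $\mu\ne0$ with $\mu^{n-1}\lambda=1$. The substitution $x=\mu X$, $y=\mu Y$ multiplies $Q$ by $\mu^{n-1}$ and gives \eqref{eq:model}.
\end{proof}

The proof of Theorem~\ref{thm:main} does not use the known low-degree cases. Sufficiency is short (Section~\ref{sec:suff}). For necessity, the direct approach expands the return map and the period in powers of the amplitude and sets all coefficients to zero. The number of unknown coefficients of $Q$ grows with $n$, so a fixed number of these conditions cannot be expected to decide every degree. We use only the first four of them (Section~\ref{sec:local}) and obtain the rest from large orbits. Write $Q=a_0x^\ell y^{k+2}+\cdots$, where $x^\ell$ is the exact power of $x$ dividing $Q$. The conditions at the origin give $k\ge1$. Periodicity with constant period propagates by analyticity, so the family of periodic orbits can end only by becoming unbounded, and it does so along the $y$-axis (Section~\ref{sec:family}). For $k\ge2$ the time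 that a large orbit spends near the $y$-axis contains a term that no other part of the orbit can compensate; Section~\ref{sec:example} shows this in an explicit example and Section~\ref{sec:kone} in general. Hence $k=1$, and only four coefficients are left. In this case the orbits continue analytically through $y=\infty$, the period becomes an area, and the family can be followed until it is unbounded in the $x$-direction (Section~\ref{sec:cont}). The finiteness of the limiting area, combined with the conditions at the origin, leaves only the system of the theorem (Section~\ref{sec:end}).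

\section{Preliminaries and sufficiency}\label{sec:suff}

Throughout, $N=n-1$. An orbit is \emph{closed} if it is the orbit of a nonconstant periodic solution, and \emph{period} without qualification means minimal period. A segment is \emph{transversal} if the vector field is nowhere zero and nowhere tangent to it. A solution \emph{blows up} if its maximal forward time is finite.

\subsection*{Standard facts}
\begin{itemize}
\item[(F1)] The flow $\Phi_t(p)$ of a polynomial vector field is defined on an open set and is analytic in $(t,p)$. A solution that blows up tends to infinity. The same holds for a scalar equation $dY/dx=f(x,Y)$ with polynomial $f$, and the graphs of two different solutions do not meet.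
\item[(F2)] If $\Phi_{t_0}(p_0)$ is an interior point of a transversal segment $\Sigma$, there is an analytic function $t(p)$ near $p_0$ with $t(p_0)=t_0$ and $\Phi_{t(p)}(p)\in\Sigma$ (implicit function theorem).
\item[(F3)] A closed orbit of a planar system meets a transversal segment in at most one point (a consequence of the Jordan curve theorem).
\item[(F4)] If $f$ is a $C^1$ function on an interval and $f'$ is nonzero, with the same sign, at all points where $f=w$, then $f$ takes the value $w$ at most once: at two consecutive such points the signs of $f'$ would be opposite.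
\end{itemize}

\subsection*{Symmetries} The form \eqref{eq:sys} and the isochronicity of the origin are preserved by
\begin{itemize}
\item[(S1)] $(y,t)\to(-y,-t)$, which replaces $Q(x,y)$ by $Q(x,-y)$;
\item[(S2)] $(x,t)\to(-x,-t)$, which replaces $Q(x,y)$ by $-Q(-x,y)$;
\item[(S3)] $x=\mu X$, $y=\mu Y$ with $\mu\ne0$, which replaces $Q$ by $\mu^NQ$.
\end{itemize}

\subsection*{Polar form} With $x=r\cos\theta$, $y=r\sin\theta$ and $q(\theta)=Q(\cos\theta,\sin\theta)$,
\begin{equation}\label{eq:polar}
\dot r=\frac{yQ}{r}=r^nq\sin\theta,\qquad \dot\theta=1+\frac{xQ}{r^2}=1+r^Nq\cos\theta .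
\end{equation}
Near the origin $\dot\theta>\frac12$, so a solution starting at $(r_0,0)$ with small $r_0>0$ returns to the positive $x$-axis after one turn, at a time that tends to $2\pi$ as $r_0\to0$. If its orbit is closed, it returns to $(r_0,0)$ by (F3), and the return time is the period. Hence \emph{the common period at an isochronous center of \eqref{eq:sys} is $2\pi$}.

\subsection*{Where the answer comes from} Integrate the second equation of \eqref{eq:polar} over a closed orbit around the origin. The period differs from $2\pi$ by the integral of $(xQ/r^2)\,dt$. Since $\dot x=-y$, this integral vanishes on every closed orbit if $xQ/r^2=f(x)\,y$ for some function $f$, because then the integrand is the derivative of a function of $x$. Homogeneity forces $f(x)=\lambda x^{n-2}$, that is, $Q=\lambda x^{n-3}y(x^2+y^2)$. This is the family of Theorem~\ref{thm:main}; the theorem says that no subtler cancellation occurs.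

\begin{proposition}\label{prop:suff}
Let $n\ge4$ be even and $Q=\lambda x^{n-3}y(x^2+y^2)$. Then the origin of \eqref{eq:sys} is an isochronous center.
\end{proposition}

\begin{proof}
Since $n-3$ is odd, $-Q(-x,y)=Q(x,y)$, and the system is invariant under (S2). Let $(x(t),y(t))$ be the solution from $(0,h)$ with small $h>0$. Then $(-x(-t),y(-t))$ is a solution with the same initial point, so $x(-t)=-x(t)$ and $y(-t)=y(t)$. At the time $t_1>0$ at which the solution reaches the negative $y$-axis, its positions at $t_1$ and $-t_1$ coincide, so the orbit is closed. Every orbit near the origin passes through such a point $(0,h)$, so the origin is a center. Moreover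
\[
\dot\theta=1+\lambda x^{n-2}y=1-\frac{d}{dt}\Big(\frac{\lambda x^N}{N}\Big),
\]
so $\theta+\lambda x^N/N-t$ is constant along solutions. During one period $T>0$ of a closed orbit around the origin, $x$ returns to its value and $\theta$ changes by $\pm2\pi$. Hence $T=2\pi$.
\end{proof}

\begin{remark}
For odd $n\ge3$ and the same $Q$, the quantity $\theta+\lambda x^N/N-t$ is still conserved, but the origin is not a center: $r\dot r=\lambda x^{n-3}y^2r^2$ has constant sign and does not vanish identically along any orbit near the origin.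
\end{remark}

\emph{From Section~\ref{sec:local} on, except in the examples, the origin is an isochronous center of \eqref{eq:sys}.}

\section{Four conditions at the origin}\label{sec:local}

Put $\rho=r^N$, $A=Nq\sin\theta$ and $B=q\cos\theta$. Then \eqref{eq:polar} reads $\dot\rho=\rho^2A$, $\dot\theta=1+\rho B$. The equation for $d\rho/d\theta$ and the time element $dt/d\theta$ both have the denominator $1+\rho B$. It disappears in the variable $u=\rho/(1+\rho B)$, for which $1/u=1/\rho+B$ and $1/(1+\rho B)=1-uB$. Differentiating $1/u$ gives $-u'/u^2=-A(1-uB)+B'$, where the prime is $d/d\theta$; thus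
\begin{equation}\label{eq:abel}
\frac{du}{d\theta}=(A-B')u^2-ABu^3,\qquad \frac{dt}{d\theta}=1-uB .
\end{equation}
In this section $\int$ without limits means $\int_0^{2\pi}\cdots\,d\theta$.

\begin{lemma}\label{lem:C}
We have $\int A=\int B=\int AB=0$, and $\int\alpha B=\int B^2$ for every antiderivative $\alpha$ of $A$.
\end{lemma}

\begin{proof}
The solution of \eqref{eq:abel} with $u(0)=\varepsilon$ is analytic in $\varepsilon$ near $0$; write $u=\varepsilon+\varepsilon^2u_2+\varepsilon^3u_3+\cdots$. Comparing powers of $\varepsilon$ gives $u_2'=A-B'$ and $u_3'=2u_2u_2'-AB$, so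
\[
u_2=\alpha_0-B+B(0),\qquad u_3=u_2^2-\int_0^\theta AB,\qquad \alpha_0=\int_0^\theta A .
\]
Small $\varepsilon>0$ correspond to small orbits. These are closed, so $u(2\pi)=\varepsilon$, and $u_2(2\pi)=u_3(2\pi)=0$ gives $\int A=\int AB=0$. Their period is $2\pi$, so $\int uB=0$; the coefficients of $\varepsilon$ and $\varepsilon^2$ give $\int B=0$ and $\int u_2B=0$. Since $\int B=0$, additive constants in $u_2$ do not matter, and the last condition is $\int\alpha B=\int B^2$.
\end{proof}

We need these conditions explicitly only when $Q$ has at most four terms.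

\begin{lemma}\label{lem:eval}
Let $Q=a_0x^{n-3}y^3+a_1x^{n-2}y^2+a_2x^{n-1}y+a_3x^n$, where $a_0=0$ if $n=2$, and put
\[
\Pi(a_1,a_3)=(5n+2)a_1^2+(4n^2-1)(2a_1a_3+na_3^2).
\]
The quadratic form $\Pi$ is positive definite. If $n$ is even, then
\begin{gather}
(a_0-a_2)\big(3a_0+(2n-1)a_2\big)=\Pi(a_1,a_3),\label{eq:I}\\
15a_0a_1+3(2n-3)(a_0a_3+a_1a_2)+(2n-1)(2n-3)a_2a_3=0.\label{eq:II}
\end{gather}
If $n$ is odd and $a_0=0$, then $a_2=0$ and $\Pi(a_1,a_3)=0$.
\end{lemma}

\begin{proof}
The form $\Pi$ has positive diagonal coefficients, and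
\[
(4n^2-1)^2-n(5n+2)(4n^2-1)=-(4n^2-1)(n+1)^2<0 .
\]

\emph{Moments.} Write $c=\cos\theta$, $s=\sin\theta$, $I(i,j)=\int c^{2i}s^{2j}$. Integrating $(c^{2i+1}s^{2j-1})'$ gives $I(i+1,j-1)=\frac{2i+1}{2j-1}I(i,j)$. Hence, for some $\omega>0$,
\begin{align*}
m_1&:=I(n-2,3)=15\,\omega, & m_2&:=I(n-1,2)=3(2n-3)\,\omega,\\
m_3&:=I(n,1)=(2n-1)(2n-3)\,\omega, & m_4&:=I(n+1,0)=(2n+1)\,m_3 .
\end{align*}
Multiplying integrands by $1=s^2+c^2$ gives $I(n-2,2)=m_1+m_2$, $I(n-1,1)=m_2+m_3$ and $I(n,0)=m_3+m_4$.

\emph{Splitting by parity.} Let $q_o=a_0c^{n-3}s^3+a_2c^{n-1}s$ and $q_e=a_1c^{n-2}s^2+a_3c^n$ be the odd and even parts of $q$ as a function of $\theta$, and put $A_o=Nq_os$, $B_o=q_oc$, $A_e=Nq_es$, $B_e=q_ec$; the subscript records the part of $q$ used. The function $A_e$ is odd, so $\int A_o=\int A=0$, and $\alpha_o=\int_0^\theta A_o$ is odd and $2\pi$-periodic. Any antiderivative $\alpha_e$ of $A_e$ is even and $2\pi$-periodic. Also $B_o$ is odd and $B_e$ is even. With $\alpha=\alpha_o+\alpha_e$, the mixed products in $\alpha B-B^2$ are odd, so Lemma~\ref{lem:C}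 gives
\[
E_o+E_e=0,\qquad E_o=\int\alpha_oB_o-\int B_o^2,\qquad E_e=\int\alpha_eB_e-\int B_e^2 .
\]

\emph{The term $E_o$.} Since $B_o=a_0c^{n-2}s+(a_2-a_0)c^ns$, we have $B_o=\beta'$ with $\beta=-a_0c^N/N+(a_0-a_2)c^{n+1}/(n+1)$. Integrating by parts, with $A_o=N(a_0c^{n-3}s^4+a_2c^{n-1}s^2)$,
\begin{align*}
\int\alpha_oB_o&=-\int A_o\beta=a_0^2(m_1+m_2)+a_0a_2(m_2+m_3)-\tfrac{N}{n+1}(a_0-a_2)(a_0m_2+a_2m_3),\\
\int B_o^2&=a_0^2m_1+2a_0a_2m_2+a_2^2m_3 .
\end{align*}
The first two terms of the first line minus the second line equal $a_0^2m_2+a_0a_2(m_3-m_2)-a_2^2m_3=(a_0-a_2)(a_0m_2+a_2m_3)$. As $1-\frac N{n+1}=\frac2{n+1}$,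
\[
E_o=\frac{2(2n-3)\omega}{n+1}\,(a_0-a_2)\big(3a_0+(2n-1)a_2\big).
\]

\emph{The term $E_e$.} Since $A_e=N\big(a_1c^{n-2}s+(a_3-a_1)c^ns\big)$, we may take $\alpha_e=-a_1c^N+\frac N{n+1}(a_1-a_3)c^{n+1}$. With $B_e=a_1c^{n-1}s^2+a_3c^{n+1}$,
\begin{align*}
\int\alpha_eB_e&=-a_1^2(m_2+m_3)-a_1a_3(m_3+m_4)+\tfrac N{n+1}(a_1-a_3)(a_1m_3+a_3m_4),\\
\int B_e^2&=a_1^2m_2+2a_1a_3m_3+a_3^2m_4 .
\end{align*}
In $(n+1)E_e$ the coefficient of $a_1^2$ is $-2(n+1)m_2-2m_3$, the coefficient of $a_1a_3$ is $-(4n+2)m_3-2m_4=-4m_4$, and the coefficient of $a_3^2$ is $-2nm_4$. Since $(n+1)m_2+m_3=(5n+2)(2n-3)\omega$ and $m_4=(4n^2-1)(2n-3)\omega$,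
\[
E_e=-\frac{2(2n-3)\omega}{n+1}\,\Pi(a_1,a_3).
\]
Thus $E_o+E_e=0$ is \eqref{eq:I}.

\emph{The condition $\int AB=0$.} Only the odd part $2q_oq_e$ of $q^2$ contributes to $\int AB=N\int q^2sc$, so
\[
\int AB=2N\int c^{2n-4}s^2(a_0s^2+a_2c^2)(a_1s^2+a_3c^2)=2N\big(a_0a_1m_1+(a_0a_3+a_1a_2)m_2+a_2a_3m_3\big),
\]
which gives \eqref{eq:II}.

\emph{Odd $n$, $a_0=0$.} Here $0=\int A_o=Na_2\int c^{n-1}s^2$ with a nonnegative integrand, so $a_2=0$. Then $E_o=0$, and $E_e=0$ gives $\Pi(a_1,a_3)=0$.
\end{proof}

\begin{corollary}\label{cor:notdiv}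
The monomial $x^{n-2}$ does not divide $Q$. In particular $n\ge3$.
\end{corollary}

\begin{proof}
Otherwise $Q$ is as in Lemma~\ref{lem:eval} with $a_0=0$. If $n$ is even, \eqref{eq:I} reads $-(2n-1)a_2^2=\Pi(a_1,a_3)$, so both sides vanish. If $n$ is odd, $a_2=0$ and $\Pi(a_1,a_3)=0$. In both cases $a_1=a_2=a_3=0$, contrary to $Q\not\equiv0$.
\end{proof}

Let $\ell\ge0$ be the exact multiplicity of the factor $x$ in $Q$, and $k=n-\ell-2$. By Corollary~\ref{cor:notdiv}, $k\ge1$, and
\begin{equation}\label{eq:Qform}
Q=\sum_{i=0}^{k+2}a_ix^{\ell+i}y^{k+2-i}=x^\ell y^{k+2}g(x/y),\qquad g(z)=\sum_{i=0}^{k+2}a_iz^i,\qquad a_0\ne0 .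
\end{equation}
The numbers $\ell$ and $k$ are invariant under (S1)--(S3). We put $M=\ell+1$, write $a=a_{k+2}$ for the coefficient of $x^n$, and fix $\varepsilon_0\in(0,1]$ with
\begin{equation}\label{eq:eps}
|g(z)-a_0|\le|a_0|/4\qquad\text{for }|z|\le\varepsilon_0 .
\end{equation}
The meaning of $k\ge1$ is that for fixed $x\ne0$ and large $|y|$ the orbits satisfy $dy/dx\approx-a_0x^\ell y^{k+1}$, a superlinear equation, so they can reach $y=\infty$ at a finite value of $x$.

\section{An example: the time spent at large $|y|$}\label{sec:example}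

The next goal is $k=1$. The mechanism is visible in the system with $Q=xy^4$, where $n=5$, $\ell=1$, $k=2$:
\[
\dot x=-y,\qquad \dot y=x(1+y^4).
\]
The function $x^2+\arctan y^2$ is a first integral. Its level sets $x^2+\arctan y^2=\frac\pi2-\kappa$ with $0<\kappa<\frac\pi2$ are closed orbits, on which $y^{-2}=\tan(\kappa+x^2)$. As $\kappa\downarrow0$ their highest points escape to infinity along the $y$-axis, while $x$ stays bounded. Since $dt=|dx|/|y|$, the period is
\[
T(\kappa)=4\int_0^{\sqrt{\pi/2-\kappa}}\sqrt{\tan(\kappa+x^2)}\,dx ,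
\]
and the integral converges also for $\kappa=0$. Fix a small $\delta>0$ and split the integral at $x=\delta$. With $\phi=\kappa+x^2$ the outer part is
\[
2\int_{\kappa+\delta^2}^{\pi/2}\sqrt{\frac{\tan\phi}{\phi-\kappa}}\,d\phi ,
\]
a $C^1$ function of $\kappa$ near $0$ because $\phi-\kappa\ge\delta^2$ and $\sqrt{\tan\phi}$ is integrable. It differs from its value at $\kappa=0$ by $O(\kappa)$. For the inner part use $\sqrt{b}-\sqrt{b'}\ge(b-b')/(2\sqrt b)$ for $b>b'\ge0$, then $\tan(\kappa+x^2)-\tan x^2\ge\kappa$, and $\tan\phi\le2\phi$ on $[0,1]$: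
\[
4\int_0^\delta\Big(\sqrt{\tan(\kappa+x^2)}-\sqrt{\tan x^2}\Big)dx\ \ge\ \sqrt2\,\kappa\int_0^\delta\frac{dx}{\sqrt{\kappa+x^2}}=\sqrt2\,\kappa\,\ln\frac{\delta+\sqrt{\kappa+\delta^2}}{\sqrt\kappa}.
\]
So $(T(\kappa)-T(0))/\kappa\to\infty$, and $T$ is not constant. The orbits depend smoothly on $\kappa$ in the variable $W=y^{-2}$, but the time element is $W^{1/2}dx$, and the square root is singular where the limiting curve $W=\tan x^2$ touches $W=0$.

This particular system already violates $\int B=0$. The point is that the argument sees only the leading term $a_0x^\ell y^{k+2}$ and therefore survives in general. It also shows why $k=1$ is different. For $Q=xy^3$ and $Y=1/y$ one finds $dY/dx=x(1+Y^3)$, and the time $\int_{-\delta}^\delta Y\,dx$ is an analytic function of $Y(0)$, even at $Y(0)=0$.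

To run the argument in general we must show that the periodic orbits do escape to infinity along the $y$-axis, and control the part of the orbit outside the strip $|x|\le\delta$ without a first integral.

\section{The family of periodic orbits is unbounded}\label{sec:family}

\subsection*{Shape of the closed orbits} The equation $\dot x=-y$ makes every orbit a graph over the $x$-axis in each of the half-planes $y>0$ and $y<0$.

\begin{lemma}\label{lem:shape}
Let $\gamma$ be a closed orbit through a point $(0,h)$ with $h>0$, and let $x_-$ and $x_+$ be the minimum and maximum of $x$ on $\gamma$. Then $x_-<0<x_+$, $1+ax^N>0$ on $[x_-,x_+]$, and $\gamma$ consists of the points $(x_\pm,0)$, an upper arc in $y>0$ and a lower arc in $y<0$. Both arcs are graphs over $(x_-,x_+)$ with $y\to0$ at the ends.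
\end{lemma}

\begin{proof}
At $(0,h)$ we have $\dot x<0$, so $x_-<0<x_+$. Where $x=x_+$ we have $y=-\dot x=0$ and $\dot y=-\ddot x\ge0$, and the point is not an equilibrium, so $\dot y=x_+(1+ax_+^N)>0$. The function $1+ax^N$ is monotone on $[0,\infty)$ and positive at $0$ and $x_+$, hence positive on $[0,x_+]$. At the minimum, $\dot y=x_-(1+ax_-^N)<0$, and in the same way $1+ax^N>0$ on $[x_-,0]$. Therefore $(0,x_+]\times\{0\}$ and $[x_-,0)\times\{0\}$ are transversal, and by (F3) $\gamma$ meets the $x$-axis only at $(x_\pm,0)$. From $(x_+,0)$ the orbit enters $y>0$, where $x$ decreases until $(x_-,0)$ is reached; then it enters $y<0$, where $x$ increases.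
\end{proof}

Let $H_+\in(0,\infty]$ be the supremum of the numbers $H$ such that $\Phi_{2\pi}(0,h)=(0,h)$ for all $h\in(0,H)$. For $0<h<H_+$ let $\gamma_h$ be the orbit of $(0,h)$. By Lemma~\ref{lem:shape} it meets the positive $y$-axis only at $(0,h)$ and the negative $y$-axis at a single point $(0,-h_-(h))$, both times transversally. Let $\mathcal U$ be the union of the $\gamma_h$.

\begin{lemma}\label{lem:nested}
Every $\gamma_h$, $0<h<H_+$, has minimal period $2\pi$. If $h<h'$, the $x$-interval of $\gamma_h$ is contained in that of $\gamma_{h'}$, and over it the upper arc of $\gamma_{h'}$ lies above that of $\gamma_h$ and the lower arc of $\gamma_{h'}$ lies below that of $\gamma_h$. The function $h_-$ is a continuous increasing bijection of $(0,H_+)$ onto an interval $(0,H_-)$ with $H_-\in(0,\infty]$.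
\end{lemma}

\begin{proof}
Let $T(h)$ be the minimal period, and fix $h_0$. By (F2), for $h$ near $h_0$ the solution from $(0,h)$ meets the positive $y$-axis at a time $t(h)\to T(h_0)$; this time is a multiple of $T(h)$. If $T(h_j)\le t(h_j)/2$ for some $h_j\to h_0$, a subsequence of $T(h_j)$ converges to a number $T'\le T(h_0)/2$ with $\Phi_{T'}(0,h_0)=(0,h_0)$, so $T'=0$. This is impossible, because $\dot x<0$ near $(0,h_0)$ bounds the return times from below. So $T=t$ near $h_0$, and $T$ is continuous. It takes values in the countable set $\{2\pi/j\}$ and equals $2\pi$ for small $h$, hence everywhere.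

Let $h<h'$. The orbits are disjoint, so the upper arc of $\gamma_{h'}$ lies above that of $\gamma_h$ over the common interval. It cannot tend to $y=0$ at a point of the closed $x$-interval of $\gamma_h$: at an interior point the arc of $\gamma_h$ below it is positive, and at an endpoint the two orbits would meet. This gives the inclusion of the intervals. Near the right end of the smaller interval the lower arc of $\gamma_h$ tends to $0$ and that of $\gamma_{h'}$ is bounded away from $0$, so the latter lies below there, and by disjointness everywhere. In particular $h_-$ is increasing. It is continuous by (F2), and $h_-(h)\to0$ as $h\to0$ by (F1), since the origin is an equilibrium.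
\end{proof}

\subsection*{A coordinate near $|y|=\infty$} The approximate equation $dy/dx\approx-a_0x^\ell y^{k+1}$ is integrated exactly by the variable $y^{-k}$. So in the half-plane $\sigma y>0$, $\sigma=\pm1$, we put $W=|y|^{-k}$. From $dy/dx=-(x+Q)/y$ we get $dW/dx=k|y|^{-k-2}(x+Q)$, and by \eqref{eq:Qform}
\begin{equation}\label{eq:W}
\frac{dW}{dx}=\mathcal G_\sigma(x,W):=k\big[\sigma^kx^\ell g(\sigma xW^{1/k})+xW^{1+2/k}\big],\qquad dt=-\sigma W^{1/k}dx .
\end{equation}
The function $\mathcal G_\sigma$ is continuous up to $W=0$, which represents $|y|=\infty$. The next three lemmas describe how a solution can blow up.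

\begin{lemma}\label{lem:B}
Suppose a solution blows up at time $t^*$ and $x(t)\ne0$ for $t<t^*$ close to $t^*$. Then, as $t\to t^*$, $x(t)$ tends monotonically to a finite limit $x^*$, and $|y(t)|\to\infty$ with $y$ of constant sign.
\end{lemma}

\begin{proof}
Put $p=y/x$, $F(p)=Q(1,p)=p^{k+2}g(1/p)$ and $P=1/\varepsilon_0$; then $F(\pm P)\ne0$ by \eqref{eq:eps}. We have
\[
\dot x=-px,\qquad \dot p=1+p^2+x^NF(p),
\]
and $r\to\infty$ by (F1). At times near $t^*$ at which $p=P$, the number $|x|$ is large, so $\dot p$ has the sign of $x^NF(P)$, which does not change near $t^*$. By (F4), $p$ takes the value $P$ at most once near $t^*$, and the same holds for $-P$. So eventually $|p|\le P$, or $p\ge P$, or $p\le-P$. In the first case $|\frac d{dt}\ln|x||\le P$, so $x$ and $y=px$ stay bounded, a contradiction. Hence $|x/y|\le\varepsilon_0$ near $t^*$, $|y|\to\infty$, the sign $\sigma$ of $y$ is constant, and $x$ tends monotonically to some $x^*\in[-\infty,\infty]$.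

Suppose $|x^*|=\infty$. In \eqref{eq:W} the argument of $g$ is $x/y$, so by \eqref{eq:eps} the first term eventually has constant sign and modulus at least $\frac34k|a_0|$, while the second has modulus $k|x||y|^{-k-2}\le k\varepsilon_0|y|^{-k-1}\to0$. Then $W$ is unbounded along the unbounded $x$-range, although $W\to0$.
\end{proof}

\begin{lemma}\label{lem:Cblow}
If $x^*\ne0$ in Lemma~\ref{lem:B}, then all solutions starting close enough to the given one blow up as well.
\end{lemma}

\begin{proof}
Let $\xi=-\sigma(x-x^*)$, so that $\dot\xi=|y|>0$ in $\sigma y>0$. The slope $dW/d\xi=-\sigma\mathcal G_\sigma$ has at $(x,W)=(x^*,0)$ the value $e=-\sigma^{k+1}k(x^*)^\ell a_0\ne0$. Along the given solution $W>0$ tends to $0$ as $\xi\uparrow0$, so $e<0$. Choose $\epsilon>0$ with $dW/d\xi\le-|e|/2$ in the box $|\xi|\le\epsilon$, $0\le W\le\epsilon$. At a suitable time $t_1<t^*$ the given solution, and by (F1) every solution starting nearby, satisfies $\sigma y>0$, $|\xi|<\epsilon/2$ and $0<W<\min(\epsilon,\epsilon|e|/8)$. After $t_1$, $W$ decreases at rate at least $|e|/2$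 in $\xi$ and remains positive, so $\xi$ increases by less than $\epsilon/4$ and the solution never leaves the box. Its remaining lifetime is $\int W^{1/k}d\xi\le\epsilon^{1+1/k}/4$.
\end{proof}

Solutions in $\mathcal U$ do not blow up, so a solution on the boundary of $\mathcal U$ can blow up only along the $y$-axis, and it drags the closed orbits with it.

\begin{lemma}\label{lem:D}
Let $\psi$ be a solution with $\psi(0)\in\overline{\mathcal U}$ that blows up at time $t^*$. If $x<0$ on $\psi$ near $t^*$, then $x\to0$, $y\to-\infty$ and $H_-=\infty$. If $x>0$ on $\psi$ near $t^*$, then $x\to0$, $y\to+\infty$ and $H_+=\infty$.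
\end{lemma}

\begin{proof}
Let $x<0$ near $t^*$. By Lemmas~\ref{lem:B} and \ref{lem:Cblow}, $x^*=0$. So $x$ increases to $0$, $y=-\dot x<0$, and $y\to-\infty$. Let $C$ bound $|\mathcal G_\pm|$ on $|x|\le1$, $0\le W\le1$, and let $\eta>0$ satisfy $(1+C)\eta<1$. At some time $\psi$ lies in the open set $-\eta<x<0$, $y<0$, $W<\eta$, and by (F1) so does a point of some $\gamma_h$. Along the lower arc of $\gamma_h$ from this point to $x=0$ the value of $W$ changes by at most $C\eta$, so $H_-^{-k}\le h_-(h)^{-k}\le(1+C)\eta$. As $\eta$ is arbitrary, $H_-=\infty$. If $x>0$ near $t^*$, then $x$ decreases to $0$, $y\to+\infty$, and following an upper arc from a point with $0<x<\eta$, $W<\eta$ to $x=0$ gives $h^{-k}\le(1+C)\eta$ for some $h<H_+$; thus $H_+=\infty$.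
\end{proof}

\begin{proposition}\label{prop:unbounded}
$H_+=\infty$ or $H_-=\infty$.
\end{proposition}

\begin{proof}
Suppose $H_+<\infty$, and let $\varphi$ be the solution with $\varphi(0)=(0,H_+)\in\overline{\mathcal U}$. If $\varphi$ exists on $[0,2\pi]$, then $h\mapsto\Phi_{2\pi}(0,h)-(0,h)$ is analytic near $H_+$ and vanishes to the left of $H_+$, hence also slightly to the right, contrary to the definition of $H_+$. So $\varphi$ blows up at some $t^*\le2\pi$.

At a zero of $x$ along $\varphi$ we have $y\ne0$, because the origin is an equilibrium, so $\dot x\ne0$, and $\varphi$ crosses the positive and the negative $y$-axis alternately. Suppose it meets the positive $y$-axis at a point $(0,y_3)$ at a positive time. By (F2) the solutions from $(0,h)$, $h\uparrow H_+$, cross the positive $y$-axis at points converging to $(0,y_3)$. These points are $(0,h)$, so $y_3=H_+$ and $\varphi$ is periodic, a contradiction. Thus $x$ has at most one zero in $(0,t^*)$, and Lemma~\ref{lem:D} applies. As $H_+<\infty$, it gives $H_-=\infty$.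
\end{proof}

\begin{remark}
A constant period is essential here. For $Q=-x^3$ the function $\frac12(x^2+y^2)-\frac14x^4$ is a first integral, and the closed orbits around the origin fill a bounded region whose boundary, at level $\frac14$, contains the equilibria $(\pm1,0)$.
\end{remark}

\section{Passage near infinity forces $k=1$}\label{sec:kone}

The symmetry (S1) maps $\gamma_h$ to a closed orbit of period $2\pi$ through $(0,h_-(h))$. If $H_-=\infty$, these points cover the positive $y$-axis by Lemma~\ref{lem:nested}. Since $\ell$ and $k$ are unchanged, we may assume in this section that $H_+=\infty$. For $K=h^{-k}\in(0,\infty)$ let $W_K(x)>0$ describe the upper arc of $\gamma_h$; it solves \eqref{eq:W} with $\sigma=1$ and $W_K(0)=K$. At the ends of the arc $W_K\to\infty$, so $W_K$ is defined as long as it stays bounded. On the side $x=\nu\xi$, $\xi\ge0$, $\nu=\pm1$, the equation is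
\begin{equation}\label{eq:Wxi}
\frac{dW}{d\xi}=k\big[\nu^{\ell+1}\xi^\ell g(\nu\xi W^{1/k})+\xi W^{1+2/k}\big],
\end{equation}
and for $\xi\le\varepsilon_0$, $W\le1$ the bound \eqref{eq:eps} applies to $g$. For small $K$ one expects $W_K\approx K+ka_0x^M/M$. This must be positive on both sides of $x=0$, which gives the first restriction.

\begin{proposition}\label{prop:odd}
If $H_+=\infty$, then $\ell$ is odd and $a_0>0$. In particular $M\ge2$.
\end{proposition}

\begin{proof}
Otherwise there is $\nu=\pm1$ with $\nu^{\ell+1}a_0<0$, and for $0\le\xi\le\varepsilon_0$, $W\le1$,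
\[
\frac{dW}{d\xi}\le-\frac{3k}4|a_0|\xi^\ell+k\xi W^{1+2/k}.
\]
Let $K$ be so small that $2K\le1$ and $\frac k2(2K)^{1+2/k}<\frac K2$. As long as $W_K<2K$ and $\xi\le\varepsilon_0\le1$, the integral of the last term is less than $K/2$, so $W_K<\frac32K$. Hence this bound persists, the arc extends over $0\le\xi\le\varepsilon_0$, and at $\xi=\varepsilon_0$
\[
0<W_K\le\frac32K-\frac{3k|a_0|}{4M}\varepsilon_0^M .
\]
This is false for small $K$.
\end{proof}

\begin{proposition}\label{prop:kone}
We have $k=1$. Hence $n=\ell+3$ is even and $n\ge4$.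
\end{proposition}

\begin{proof}
Suppose $k\ge2$, and write $\xi=|x|$. The letters $C_i$, $c_i$ denote positive constants independent of $K$.

\emph{Step 1: size of $W_K$.} As long as $\xi\le\varepsilon_0$ and $W_K\le1$, equation \eqref{eq:Wxi} with $\ell$ odd gives on both sides
\[
\frac{3k}4a_0\xi^\ell\le\frac{dW_K}{d\xi}\le\frac{5k}4a_0\xi^\ell+k\xi W_K .
\]
Integrating the left inequality, and the right one after multiplication by $e^{-k\xi^2/2}$, we get
\[
K+\frac{3ka_0}{4M}\xi^M\le W_K\le e^{k\xi^2/2}\Big(K+\frac{5ka_0}{4M}\xi^M\Big).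
\]
Fix $\delta\in(0,\varepsilon_0]$ and $K_0>0$ such that the right side is less than $1$ for $\xi\le\delta$, $K\le K_0$. Then for $0<K\le K_0$ the function $W_K$ is defined on $[-\delta,\delta]$, and
\begin{equation}\label{eq:size}
C_1^{-1}(K+\xi^M)\le W_K\le\min\big(1,\,C_1(K+\xi^M)\big).
\end{equation}

\emph{Step 2: dependence on $K$.} The function $\mathcal G_+$ need not be Lipschitz in $W$ at $W=0$, but it is Lipschitz in the region that the arcs visit. Indeed,
\[
\partial_W\mathcal G_+=x^Mg'(xW^{1/k})W^{1/k-1}+(k+2)xW^{2/k},
\]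
and for $W>0$ with $C_1^{-1}\xi^M\le W\le1$ we have $\xi^MW^{1/k-1}\le C_1\xi^{M/k}$, so $|\partial_W\mathcal G_+|\le C_2$. For $0<K'<K$ the difference $D=W_K-W_{K'}$ is positive, and the mean value theorem gives $|dD/d\xi|\le C_2D$. Hence $e^{-C_2\delta}(K-K')\le D\le e^{C_2\delta}(K-K')$. So $W_K$ decreases uniformly on $[-\delta,\delta]$ to a limit $W_0$ as $K\downarrow0$, with $W_0(\pm\delta)>0$ by \eqref{eq:size}, and letting $K'\to0$,
\begin{equation}\label{eq:lip}
c_1K\le W_K-W_0\le C_3K .
\end{equation}

\emph{Step 3: the upper passage.} The time in which $\gamma_h$ crosses the strip $|x|\le\delta$ along its upper arc is $\tau(K)=\int_{-\delta}^\delta W_K^{1/k}dx$, and $\tau(K)\to\tau(0):=\int_{-\delta}^\delta W_0^{1/k}dx$. Concavity of $w\mapsto w^{1/k}$, \eqref{eq:size} and \eqref{eq:lip} give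
\[
\tau(K)-\tau(0)\ge\int_{-\delta}^\delta\frac1kW_K^{1/k-1}(W_K-W_0)\,dx\ge c_2K\int_0^\delta(K+\xi^M)^{1/k-1}d\xi .
\]
As $K\downarrow0$ the last integral increases to $\int_0^\delta\xi^{-M(1-1/k)}d\xi$, which is infinite because $M\ge2$ and $k\ge2$ give $M(1-\frac1k)\ge1$. This is the only place where $k\ge2$ is used. Thus
\begin{equation}\label{eq:diverge}
\frac{\tau(K)-\tau(0)}K\to\infty\qquad(K\to0).
\end{equation}

\emph{Step 4: the lower passage.} By Lemma~\ref{lem:shape} the lower arc of $\gamma_h$ also extends over $[-\delta,\delta]$; let $\tilde\tau(K)=\int_{-\delta}^\delta dx/|y|$ be the time it takes to cross the strip. We have no estimate for the lower arcs, but only a sign is needed. By Lemma~\ref{lem:nested}, $|y|$ on the lower arc increases with $h$, so $\tilde\tau(K)$ decreases to a limit $\tilde\tau(0)\ge0$ as $K\downarrow0$, and $\tilde\tau(K)\ge\tilde\tau(0)$.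

\emph{Step 5: the two outer parts.} Let $P(K)=(-\delta,W_K(-\delta)^{-1/k})$ for $0\le K\le K_0$. Since $W_0(-\delta)>0$, \eqref{eq:lip} gives $|P(K)-P(0)|\le C_4K$. For $K>0$ let $L(K)\in(0,2\pi)$ be the time along $\gamma_h$ from $P(K)$ to the unique point of $\gamma_h$ on the half-line $\Sigma=\{x=-\delta,\ y<0\}$, which is transversal. We show that $L(K)=L(0)+O(K)$ for some number $L(0)$.

Let $\psi$ be the forward solution from $P(0)\in\overline{\mathcal U}$. It cannot exist and stay in $x<0$ on all of $[0,2\pi]$, since then the solutions from $P(K)$ would do so for small $K$, whereas they reach $x=0$ before time $2\pi$. So, at a time at most $2\pi$, $\psi$ either reaches $x=0$, or blows up in $x<0$, in which case $x\to0$ by Lemma~\ref{lem:D}. Since $\psi$ first moves into $x<-\delta$, it returns to the line $x=-\delta$ at a first time $L(0)\in(0,2\pi)$, and there $y=-\dot x\le0$. The value $y=0$ is excluded: $1+ax^N>0$ on $[-\delta,\delta]$ by Lemma~\ref{lem:shape}, so at $(-\delta,0)$ we have $\ddot x=-\dot y=\delta(1+a(-\delta)^N)>0$, and $x$ would have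 a strict local minimum, although $\psi$ arrives from $x<-\delta$. So $\psi(L(0))\in\Sigma$. By (F2) the solution from $P(K)$ meets $\Sigma$ at a time $L(0)+O(K)$. For small $K$ this time lies in $(0,2\pi)$, so it equals $L(K)$.

The symmetry (S2) reflects each $\gamma_h$ in the $y$-axis and preserves $H_+=\infty$; it turns the time $L'(K)$ that $\gamma_h$ spends in $x\ge\delta$ into the time just studied. Hence $L'(K)=L'(0)+O(K)$.

\emph{Step 6: conclusion.} By Lemma~\ref{lem:nested}, $2\pi=\tau(K)+L(K)+\tilde\tau(K)+L'(K)$. Subtracting the limit of this identity as $K\to0$,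
\[
0=\big(\tau(K)-\tau(0)\big)+\big(\tilde\tau(K)-\tilde\tau(0)\big)+O(K)\ge\tau(K)-\tau(0)-C_5K,
\]
which contradicts \eqref{eq:diverge}. So $k=1$, and $n=\ell+3$ with $\ell$ odd by Proposition~\ref{prop:odd}.
\end{proof}

\section{Continuation through $y=\infty$}\label{sec:cont}

Now $n\ge4$ is even and $\ell=n-3$. As $N$ is odd, (S3) allows us to take $a_0=1$:
\[
Q=x^{n-3}(y^3+a_1xy^2+a_2x^2y+a_3x^3).
\]
The symmetry (S2) changes $(a_1,a_2,a_3)$ into $(-a_1,a_2,-a_3)$. The two relations \eqref{eq:I} and \eqref{eq:II} do not determine three unknowns, and the passage near $y=\infty$ gives no obstruction any more. But the reason why it gives none is useful: with $Y=1/y$,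
\begin{equation}\label{eq:Y}
\frac{dY}{dx}=\frac{x+Q}{y^3}=x\Big[(1+a_3x^N)Y^3+x^{n-4}\big(1+a_1xY+a_2x^2Y^2\big)\Big],\qquad dt=-Y\,dx .
\end{equation}
Both the equation and the time element are polynomial, and nothing happens at $Y=0$. A solution of \eqref{eq:Y} describes orbits of \eqref{eq:sys} where $Y\ne0$ and joins them through $y=\infty$. So the family $\gamma_h$ can be continued beyond the point where it becomes unbounded in $y$, together with the identity ``period $=2\pi$''.

\subsection*{Branches} The equilibria of \eqref{eq:sys} are the origin and the points $(x,0)$ with $1+a_3x^N=0$. Let $x_R=|a_3|^{-1/N}$ if $a_3<0$ and $x_R=\infty$ otherwise; let $x_L=a_3^{-1/N}$ if $a_3>0$ and $x_L=\infty$ otherwise. Since $N$ is odd, $(-x_L,x_R)$ is the largest interval around $0$ on which $1+a_3x^N>0$.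

\begin{lemma}\label{lem:left}
Let $0<x_2<x_R$. Every solution of \eqref{eq:Y} defined at $x_2$ extends to $[0,x_2]$.
\end{lemma}

\begin{proof}
On $[0,x_2]$ the coefficient $1+a_3x^N$ is bounded below by a positive constant, and $n\ge4$. So there is $R$ such that for $0\le x\le x_2$ and $|Y|\ge R$ the bracket in \eqref{eq:Y} has the sign of $Y$. Thus $Y^2$ is nondecreasing in $x$ wherever $|Y|\ge R$, which gives $|Y(x)|\le\max(R,|Y(x_2)|)$ to the left of $x_2$. By (F1) the solution extends.
\end{proof}

Let $s\in(0,x_R)$. At $(s,0)$ we have $\dot y=s(1+a_3s^N)>0$, so the solution of \eqref{eq:sys} through this point has $y>0$ for small $t>0$, $y<0$ for small $t<0$, and $x<s$ in both cases. These two pieces are graphs of solutions $Y^+(x;s)$ and $Y^-(x;s)$ of \eqref{eq:Y} with $Y^\pm\to\pm\infty$ as $x\uparrow s$. By Lemma~\ref{lem:left} both are defined on $[0,s)$. Comparing the solutions near $x=s$ and using that graphs do not cross, we obtain for $s<s'$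
\begin{equation}\label{eq:order}
Y^-(\cdot\,;s)<Y^-(\cdot\,;s')<Y^+(\cdot\,;s')<Y^+(\cdot\,;s)\qquad\text{on }[0,s).
\end{equation}
Put
\[
U_R(s)=Y^+(0;s),\qquad V_R(s)=Y^-(0;s),\qquad T_R(s)=\int_0^s\big(Y^+(x;s)-Y^-(x;s)\big)\,dx .
\]
The integral is finite, because near $x=s$ the integrals of $Y^+$ and $-Y^-$ are times along an orbit of \eqref{eq:sys}. If $(s,0)$ lies on a small closed orbit, $T_R(s)$ is the time this orbit spends in $x\ge0$. In general a branch may change sign, and $T_R$ is no longer a time. It is always the \emph{area} between the two graphs in the $(x,Y)$-plane, and in particular positive. As $s$ grows, this region becomes thinner and longer (Figure~\ref{fig:area}).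

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\begin{scope}
\clip (0,-2) rectangle (5.4,2);
\fill[gray!20] plot[domain=0:3.96,samples=70] (\x,{0.45+0.5*(1/sqrt(4-\x)-0.5)}) -- plot[domain=3.96:0,samples=70] (\x,{-0.4-0.5*(1/sqrt(4-\x)-0.5)}) -- cycle;
\draw[thick] plot[domain=0:3.96,samples=70] (\x,{0.45+0.5*(1/sqrt(4-\x)-0.5)});
\draw[thick] plot[domain=0:3.96,samples=70] (\x,{-0.4-0.5*(1/sqrt(4-\x)-0.5)});
\draw plot[domain=0:1.47,samples=50] (\x,{1.05+0.5*(1/sqrt(1.5-\x)-0.816)});
\draw plot[domain=0:1.47,samples=50] (\x,{-1.0-0.5*(1/sqrt(1.5-\x)-0.816)});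
\draw[dashed] plot[domain=0:5.4,samples=40] (\x,{0.3*exp(-0.45*\x)+0.1});
\draw[dashed] plot[domain=0:5.4,samples=40] (\x,{-0.25*exp(-0.45*\x)+0.06});
\draw[dotted] (1.5,-2) -- (1.5,2);
\draw[dotted] (4,-2) -- (4,2);
\end{scope}
\draw[->] (0,-2) -- (0,2.2) node[above] {$Y$};
\node[below] at (0,-2) {$x=0$};
\node[below] at (1.5,-2) {$x=s$};
\node[below] at (4,-2) {$x=s'$};
\node at (0.62,1.6) {\small $Y^+(\cdot;s)$};
\node at (0.62,-1.6) {\small $Y^-(\cdot;s)$};
\node at (2.7,1.1) {\small $Y^+(\cdot;s')$};
\node at (2.7,-1.05) {\small $Y^-(\cdot;s')$};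
\node at (4.9,0.4) {\small $Y^+_\infty$};
\node at (4.9,-0.25) {\small $Y^-_\infty$};
\end{tikzpicture}
\caption{Schematic picture in the plane $(x,Y)$, $Y=1/y$. The orbit through $(s,0)$ gives two branches $Y^\pm(\cdot;s)$ that tend to $\pm\infty$ at $x=s$. For $s'>s$ the branches lie between those for $s$ and extend further. The shaded area is $T_R(s')$. The dashed curves are the limits of the branches as $s\to\infty$, defined for all $x\ge0$.}\label{fig:area}
\end{figure}

\begin{lemma}\label{lem:analytic}
The functions $U_R$, $V_R$, $T_R$ are analytic on $(0,x_R)$. The function $U_R$ is a decreasing bijection onto an interval $(\kappa_R,\infty)$ with $\kappa_R\in\mathbb R$, and its inverse $s_R$ is analytic. The function $V_R$ is increasing, and $V_R(s)\to-\infty$ as $s\to0$.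
\end{lemma}

\begin{proof}
Fix $s_0$, and choose $\eta>0$ so small that for $s$ near $s_0$ the solution $(x(t;s),y(t;s))$ of \eqref{eq:sys} from $(s,0)$ stays for $|t|\le2\eta$ in a neighborhood of $(s_0,0)$ where $x>0$ and $\dot y>0$. The point $(x(\eta;s),1/y(\eta;s))$ is analytic in $s$ and lies on the graph of $Y^+(\cdot;s)$. Solving \eqref{eq:Y} from this point back to $x=0$, we see by (F1) that $U_R(s)$ and
\[
\int_0^sY^+dx=\eta+\int_0^{x(\eta;s)}Y^+dx
\]
are analytic. Using $t=-\eta$ in place of $t=\eta$ gives the same for $V_R$ and $\int_0^sY^-dx$. Monotonicity is \eqref{eq:order} at $x=0$.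

To invert $U_R$ near $\kappa_0=U_R(s_0)$, reverse the construction. Solve \eqref{eq:Y} with $Y(0)=\kappa$ up to $x_0=x(\eta;s_0)$, and follow \eqref{eq:sys} backward from $(x_0,1/Y(x_0))$ to the $x$-axis. By (F1) and (F2) this takes a time close to $\eta$ and ends at a point $(s,0)$ that is analytic in $\kappa$; by construction $U_R(s)=\kappa$.

For small $s$ the orbit through $(s,0)$ is some $\gamma_h$ with $h\to0$ as $s\to0$, and $U_R(s)=1/h\to\infty$, $V_R(s)=-1/h_-(h)\to-\infty$. Finally $U_R(s)>V_R(s)\ge V_R(s_0)$ for $s\ge s_0$, so $\kappa_R=\inf U_R$ is finite.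
\end{proof}

On the left, the orbits through $(-s,0)$, $0<s<x_L$, give branches $Y^\pm$ over $(-s,0]$ with $Y^\pm\to\pm\infty$ as $x\downarrow-s$. They are the mirror images of the right branches of the system obtained by (S2). So $U_L$, $V_L$, $T_L(s)=\int_{-s}^0(Y^+-Y^-)\,dx$, $\kappa_L$ and $s_L=U_L^{-1}$ are defined and satisfy Lemma~\ref{lem:analytic}. Put $\kappa^*=\max(\kappa_R,\kappa_L)$.

\begin{proposition}\label{prop:cont}
For all $\kappa>\kappa^*$,
\[
V_R(s_R(\kappa))=V_L(s_L(\kappa)),\qquad T_R(s_R(\kappa))+T_L(s_L(\kappa))=2\pi .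
\]
In particular $T_R(s_R(\kappa))<2\pi$ and $T_L(s_L(\kappa))<2\pi$.
\end{proposition}

\begin{proof}
Let $\kappa$ be large, $h=1/\kappa<H_+$, and let $x_\pm$ be the endpoints of $\gamma_h$. By Lemma~\ref{lem:shape}, $x_+<x_R$ and $-x_-<x_L$, and the arcs of $\gamma_h$ consist of the four branches issuing from $(x_\pm,0)$. The upper arc gives $U_R(x_+)=U_L(-x_-)=\kappa$, the lower arc gives $V_R(x_+)=V_L(-x_-)$, and $T_R(x_+)+T_L(-x_-)$ is the period $2\pi$. All functions in the statement are analytic on the interval $(\kappa^*,\infty)$, so the identities hold on the whole interval.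
\end{proof}

As $\kappa\downarrow\kappa^*$, one of the two endpoints tends to the end of its range. The bound on the area shows that this end is not an equilibrium.

\begin{lemma}\label{lem:E}
If $x_R<\infty$, then $\kappa_R<\kappa^*$. If $x_L<\infty$, then $\kappa_L<\kappa^*$.
\end{lemma}

\begin{proof}
By (S2) it suffices to treat the right side. Let $x_R<\infty$. If $\kappa_R=\kappa^*$, then $T_R(s)<2\pi$ for all $s\in(0,x_R)$ by Proposition~\ref{prop:cont}. We show that $T_R(s)\ge2\pi$ for $s$ close to $x_R$. Since $(x_R,0)$ is an equilibrium, the solution from $(s,0)$ exists and stays in $x>0$ for $|t|\le2\pi$. While $y>0$, $x$ decreases, so a first return to $y=0$ at a positive time would occur at some $x\in(0,x_R)$ with $\dot y\le0$, whereas $\dot y>0$ on that segment. Hence $y>0$ for $0<t\le2\pi$. Going backward in time with $y<0$, $x$ again decreases, and a first return to $y=0$ would again have $x\in(0,x_R)$ and $\dot y\le0$; hence $y<0$ for $-2\pi\le t<0$. So these two pieces lie on the branches, $Y^+>0$ on $(x(2\pi),s)$ with $\int_{x(2\pi)}^sY^+dx=2\pi$,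 and $Y^-<0$ on $(x(-2\pi),s)$ with $\int_{x(-2\pi)}^s(-Y^-)\,dx=2\pi$. On the shorter of the two intervals $Y^-<0<Y^+$, so the integral of $Y^+-Y^-$ over it is at least $2\pi$.
\end{proof}

\section{Behavior as $x\to\infty$ and the end of the proof}\label{sec:end}

By (S2) we may assume $\kappa^*=\kappa_R$. Lemma~\ref{lem:E} then gives $x_R=\infty$, that is, $a_3\ge0$, and $T_R(s)<2\pi$ for all $s>0$. By \eqref{eq:order}, the limits
\[
Y^\pm_\infty(x)=\lim_{s\to\infty}Y^\pm(x;s),\qquad x\ge0,
\]
exist and $Y^-_\infty\le Y^+_\infty$. On $[0,X]$ the functions $Y^\pm(\cdot;s)$, $s>s_0>X$, lie between the bounded functions $Y^\pm(\cdot;s_0)$, so one may pass to the limit in the integral form of \eqref{eq:Y}: the limits are solutions defined on $[0,\infty)$.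

\begin{lemma}\label{lem:limits}
\begin{itemize}
\item[(a)] $\int_0^\infty(Y^+_\infty-Y^-_\infty)\,dx\le2\pi$.
\item[(b)] Let $x_1>0$. A solution of \eqref{eq:Y} with $Y(x_1)>Y^+_\infty(x_1)$ tends to $+\infty$ at a finite point $s>x_1$. A solution with $Y(x_1)<Y^-_\infty(x_1)$ tends to $-\infty$ at a finite point $s>x_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $s>X$ we have $Y^+_\infty-Y^-_\infty\le Y^+(\cdot;s)-Y^-(\cdot;s)$ on $[0,X]$, so the integral over $[0,X]$ is at most $T_R(s)<2\pi$.

(b) By Lemma~\ref{lem:left} the solution extends to $[0,x_1]$. In the first case $Y(0)>Y^+_\infty(0)=\kappa_R$, so $Y(0)=U_R(s)$ for some $s$, and $Y=Y^+(\cdot;s)$ by uniqueness; $s>x_1$ because $Y$ is defined on $[0,x_1]$. In the second case $Y(0)<Y^-_\infty(0)=\sup V_R$, and $V_R$ takes every such value by Lemma~\ref{lem:analytic}.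
\end{proof}

So every solution defined for all large $x$ lies between $Y^-_\infty$ and $Y^+_\infty$, in a region of finite area. To see what this requires of the coefficients we use the homogeneity of $Q$ and pass to $Z=xY=x/y$. For $x>0$, from $dZ/dx=Z/x+x\,dY/dx$,
\begin{equation}\label{eq:Z}
\frac{dZ}{dx}=x^{N-1}\Big[G(Z)+\frac{Z+Z^3}{x^N}\Big],\qquad G(Z)=1+a_1Z+a_2Z^2+a_3Z^3 .
\end{equation}
For bounded $Z$ and large $x$ the direction of motion is governed by the sign of $G$. Let $Z^\pm=xY^\pm_\infty$. Lemma~\ref{lem:limits}(b) holds verbatim for \eqref{eq:Z} and $Z^\pm$, and part (a) reads $\int_0^\infty(Z^+-Z^-)\,dx/x\le2\pi$. We use the latter in the following form: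
\begin{equation}\label{eq:gap}
\text{there is no } c>0 \text{ with } Z^+-Z^-\ge c \text{ for all large } x .
\end{equation}

\begin{proposition}\label{prop:athree}
$a_3=0$.
\end{proposition}

\begin{proof}
Suppose $a_3>0$. The idea is that $Z^+$ and $Z^-$ are then distinct, must converge to the same zero of $G$, and are repelled from each other near it.

\emph{$Z^+>Z^-$.} Here the left side of the orbits enters. We have $x_L<\infty$, so $\kappa_L<\kappa^*$ by Lemma~\ref{lem:E}, and $s^*=s_L(\kappa^*)\in(0,x_L)$ is defined. As $\kappa\downarrow\kappa^*$ we have $s_R(\kappa)\to\infty$, and the first identity of Proposition~\ref{prop:cont} gives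
\[
Y^-_\infty(0)=V_L(s^*)<U_L(s^*)=\kappa^*=Y^+_\infty(0).
\]
So the two solutions are different, and $Z^+>Z^-$ for all $x>0$.

\emph{Boundedness.} Choose $Z_1>0$ with $G(Z)/Z^3\ge a_3/2$ for $|Z|\ge Z_1$. For $|Z|\ge Z_1$, \eqref{eq:Z} gives $\frac d{dx}Z^{-2}=-2Z^{-3}\frac{dZ}{dx}\le-a_3x^{N-1}$. So if $|Z|\ge Z_1$ at some point, $|Z|$ increases from then on and $Z^{-2}$ reaches $0$ at a finite $x$. Hence $|Z^\pm|<Z_1$ for all $x>0$.

\emph{Convergence.} Let $Z$ be one of $Z^\pm$. If $\liminf Z<\limsup Z$ as $x\to\infty$, choose $w$ strictly between them with $G(w)\ne0$. For large $x$ the right side of \eqref{eq:Z} at $Z=w$ has the sign of $G(w)$, so by (F4) the value $w$ is taken at most once for large $x$, a contradiction. So $Z$ converges. The limit is a zero of $G$, for otherwise $dZ/dx$ would have constant sign and be bounded away from $0$ for large $x$, and $Z$ would be unbounded. By \eqref{eq:gap} the limits of $Z^+$ and $Z^-$ are the same zero $z$.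

\emph{Sign of $G$ near $z$.} Choose $\eta>0$ such that $z$ is the only zero of $G$ in $(z-\eta,z+\eta)$. Suppose $G<0$ on $(z,z+\eta)$. Take $w$ in this interval and $x_1$ so large that $Z^+(x_1)<w$ and $dZ/dx<0$ at $Z=w$ for all $x\ge x_1$. A solution with $Z^+(x_1)<Z(x_1)<w$ stays below $w$, but tends to $+\infty$ by Lemma~\ref{lem:limits}(b). So $G>0$ on $(z,z+\eta)$. If $G>0$ on $(z-\eta,z)$, take $w$ in this interval; for large $x_1$ a solution with $w<Z(x_1)<Z^-(x_1)$ stays above $w$, but tends to $-\infty$. So $G<0$ on $(z-\eta,z)$. Thus $G(Z)=b(Z-z)^j+\cdots$ with $j$ odd and $b>0$, and $G'(Z)=jb(Z-z)^{j-1}+\cdots\ge0$ near $z$.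

\emph{Contradiction.} For large $x$ both $Z^\pm$ lie in an interval on which $G$ is nondecreasing, and $Z+Z^3$ is strictly increasing. By \eqref{eq:Z}, $\frac d{dx}(Z^+-Z^-)>0$ for large $x$. A positive increasing function violates \eqref{eq:gap}.
\end{proof}

With $a_3=0$ the two conditions at the origin determine the two remaining coefficients up to a choice.

\begin{proposition}\label{prop:twovalues}
$a_1=0$ and $a_2\in\{1,-\frac3{2n-1}\}$.
\end{proposition}

\begin{proof}
For $a_0=1$, $a_3=0$, relation \eqref{eq:I} is $(1-a_2)(3+(2n-1)a_2)=(5n+2)a_1^2\ge0$, so $-\frac3{2n-1}\le a_2\le1$. Relation \eqref{eq:II} is $a_1\big(15+3(2n-3)a_2\big)=0$, and the second factor is at least $15-\frac{9(2n-3)}{2n-1}>6$. So $a_1=0$, and \eqref{eq:I} gives the two values of $a_2$.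
\end{proof}

The second value is a serious candidate. The system with $a_1=a_3=0$, $a_2=-\frac3{2n-1}$ is invariant under (S2), so it has a center by the argument of Proposition~\ref{prop:suff}, and it satisfies all four conditions of Lemma~\ref{lem:C}. It is excluded by the area bound.

\begin{proposition}\label{prop:last}
$a_2\ne-\frac3{2n-1}$.
\end{proposition}

\begin{proof}
Suppose $a_2=-b$ with $b=\frac3{2n-1}$, so that $G=1-bZ^2$, and let $w=2/\sqrt b$. The bracket in \eqref{eq:Z} equals $1$ at $Z=0$ and $-3+(w+w^3)/x^N$ at $Z=w$, which is negative for $x\ge x_1$ with a suitable $x_1$. Hence for every $x_2\ge x_1$ a solution with $Z(x_2)\in[0,w]$ stays in $[0,w]$ and exists for all $x\ge x_2$. By Lemma~\ref{lem:limits}(b), $[0,w]\subset[Z^-(x_2),Z^+(x_2)]$ for all $x_2\ge x_1$, contrary to \eqref{eq:gap}.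
\end{proof}

For $a_2=1$ the polynomial $G=1+Z^2$ has no real zero, and no such trapping strip exists.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Sufficiency is Proposition~\ref{prop:suff}. Conversely, let the origin be an isochronous center. By Proposition~\ref{prop:kone}, $n$ is even, $n\ge4$, and $x^{n-3}$ is the exact power of $x$ dividing $Q$; this statement is invariant under the symmetry (S1) used to prove it. After a scaling (S3) and possibly (S2), Propositions~\ref{prop:athree}, \ref{prop:twovalues} and \ref{prop:last} give $a_0=a_2=1$ and $a_1=a_3=0$, that is, $Q=x^{n-3}y(x^2+y^2)$. For even $n$, (S2) fixes each polynomial $\lambda x^{n-3}y(x^2+y^2)$ and (S3) multiplies it by a nonzero constant. So in the original coordinates $Q=\lambda x^{n-3}y(x^2+y^2)$ with $\lambda\ne0$.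
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Centers for the Kukles homogeneous systems with odd degree},
\texttt{https://mat.uab.cat/\allowbreak html/\allowbreak gsduabtest/\allowbreak published?\allowbreak ID=GinLliVal2014a.\allowbreak preprint.\allowbreak pdf-841238c71f4985affa\allowbreak 30126992f89fe2.pdf\allowbreak\&OD=GinLliVal2015c.\allowbreak preprint.pdf\allowbreak\&controller=\allowbreak publications\allowbreak\&task=download}
\end{thebibliography}
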